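# Cliques in powers of a graph: when excluding projected cubes forces polynomial size

## 1. Words over a finite alphabet, where counting cubes suffices

Fix an alphabet $[p]=\{1,\dots,p\}$ and consider a set $W\subseteq[p]^n$ of words of length $n$. For $A\subseteq\{1,\dots,n\}$ let $W_{|A}$ be the set of restrictions of the words of $W$ to the coordinates in $A$.

**Definition (cube of a set of words).** A cube of $W$ is a set $A\subseteq\{1,\dots,n\}$ together with a pair $\{\alpha_i,\beta_i\}$ of two distinct letters for each $i\in A$, such that $\prod_{i\in A}\{\alpha_i,\beta_i\}\subseteq W_{|A}$. Its dimension is $|A|$. The choice $A=\emptyset$ is allowed when $W\ne\emptyset$, and gives one cube of dimension $0$.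

For example, let $p=3$, $n=2$, $W=\{11,12,21,22,33\}$. There is one cube of dimension $0$. Each coordinate takes all three letters, so each contributes three cubes of dimension $1$. The only cube of dimension $2$ is $\{1,2\}\times\{1,2\}$. That makes $8$ cubes for $5$ words. There are never fewer cubes than words:

**Lemma 1.** Every $W\subseteq[p]^n$ has at least $|W|$ cubes.

**Proof.** We use induction on $n$. For $n=0$ the set $W$ is empty or has one element, the empty word; in the second case it has the cube with $A=\emptyset$.

Let $n\ge1$, and for $a\in[p]$ put $W_a=\{x\in[p]^{n-1}:(x,a)\in W\}$. The set $\bigcup_aW_a$ is the projection of $W$ onto the first $n-1$ coordinates, so each of its cubes is a cube of $W$ that avoids coordinate $n$. Next, let $a<b$ and take a cube of $W_a\cap W_b$ on a set $A$. Add coordinate $n$ with the pair $\{a,b\}$. This is a cube of $W$: every pattern on $A$ is realized by some $x\in W_a\cap W_b$, and both $(x,a)$ and $(x,b)$ lie in $W$. All the cubes obtained are different, so by induction their number is at least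
$$\Big|\bigcup_aW_a\Big|+\sum_{a<b}|W_a\cap W_b| .$$
A word $x$ that lies in exactly $j\ge1$ of the sets $W_a$ contributes $1+\binom j2$ to this expression, and $1+\binom j2\ge j$ because $1+\binom j2-j=\frac{(j-1)(j-2)}2\ge0$. So the expression is at least $\sum_a|W_a|=|W|$. $\square$

There are at most $\binom ni\binom p2^i$ cubes of dimension $i$. Hence, if $W$ has no cube of dimension larger than $d$,
$$|W|\le\sum_{i\le d}\binom ni\binom p2^i, \tag{1}$$
which is polynomial in $n$ for fixed $p$ and $d$. For $p=2$ this is Sauer's lemma, $|W|\le\sum_{i\le d}\binom ni$. Equality is attained (letters $0,1$) by the vectors with at most $d$ ones: a cube of dimension $d+1$ would need $d+1$ ones somewhere.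

In (1) any two distinct letters count as "different enough" to span a cube. What changes if only some pairs of letters do?

## 2. From complete graphs to arbitrary graphs

Let the letters be the vertices of a graph, and let the edges say which pairs count. Let $G=\langle V,E\rangle$ be an undirected, irreflexive graph. All graphs here are finite and nonempty.

**Definition (power).** The power $G^n$ has vertex set $V^n$; the words $(v_1,\dots,v_n)$ and $(w_1,\dots,w_n)$ are adjacent if and only if $\{v_i,w_i\}\in E$ for at least one $i$.

**Definition (projected cube).** A cube in $G^m$ is a set $C=\{v_1,w_1\}\times\cdots\times\{v_m,w_m\}$ with $\{v_i,w_i\}\in E$ for all $i$. A $d$-P-cube of $F\subseteq V^n$ is a pair $\langle A,C\rangle$ with $A\subseteq\{1,\dots,n\}$, $|A|=d>0$, and $C\subseteq F_{|A}$ a cube in $G^d$.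

**Definition (the functions $h$).** $h(G,n,d)$ is the maximum size of a clique $F$ in $G^n$ that has no $(d+1)$-P-cube. For $r\ge2$ and $n>d\ge0$, $h(r,n,d)$ is the maximum of $h(G,n,d)$ over all graphs $G$ with $r$ vertices.

Here is an example. Let $G_0$ have vertices $0,1,*$ and the single edge $\{0,1\}$. In $G_0^2$ the words $0*$ and $10$ are adjacent because of their first coordinates. The words $0*$ and $*1$ are distinct but not adjacent. The set $\{00,01,1*\}$ is a clique. It has $1$-P-cubes on both coordinates, but no $2$-P-cube, since that would require all of $00,01,10,11$.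

If $G=K_p$, distinct words are always adjacent, every set of words is a clique, and we are in the situation of Section 1. In general, for all $r\ge2$ and $n>d\ge1$,
$$\left(\frac{n(r-1)}{d}\right)^d \le h(r,n,d) < 2(nr^2)^{\lceil d\log_2(enr^2/2d)\rceil}. \tag{2}$$
These bounds come with the problem, whose source is "A Graph-Theoretic Generalization Of The Sauer–Shelah Lemma", and we quote them without proof. For fixed $r,d$ they give $\Omega(n^d)$ from below and $O(n^{c\log n})$ from above. The problem is to determine whether for every fixed $r\ge2$ and $d\ge1$ there is a constant $k=k(r,d)$ with $h(r,n,d)=O(n^k)$.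

**Theorem 1 (the answer is no).** For every $r\ge3$, $d\ge1$ and every $k$, $h(r,n,d)/n^k\to\infty$ as $n\to\infty$. So for $r\ge3$ and every $d\ge1$, $h(r,n,d)$ is not polynomial in $n$. For $r=2$ it is polynomial: $h(2,n,d)=\sum_{i\le d}\binom ni$. Hence $k(r,d)$ exists if and only if $r=2$.

A graph is called complete multipartite if non-adjacency is an equivalence relation on its vertices; the classes are called the parts. Edgeless graphs (one part) and complete graphs (singleton parts) are included.

**Theorem 2 (classification of graphs).** Let $G$ be a finite graph.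
(a) If $G$ is complete multipartite, then $h(G,n,d)$ is polynomially bounded in $n$ for every fixed $d$.
(b) Otherwise, for every $d\ge1$ and every $k$, $h(G,n,d)/n^k\to\infty$.

**Theorem 3 (quantitative form).** In case (b) of Theorem 2, and for $h(r,n,d)$ with $r\ge3$, for every fixed $d\ge1$ and all sufficiently large $n$ the value is at least $n^{(\log\log n)^{1/7}}$.

Logarithms without a base are natural. The statement for $r=2$ is already proved. The graphs on two vertices are $K_2$, for which (1) with $p=2$ gives exactly $\sum_{i\le d}\binom ni$, and the edgeless graph, for which a clique has at most one word.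

## 3. Complete multipartite graphs

Lemma 1 survives if non-adjacency is transitive, because we may then forget everything about a vertex except its part.

**Proof of Theorem 2(a).** Let $G$ have $r$ vertices and parts indexed by $[p]$, and let $F\subseteq V^n$ be a clique with no $(d+1)$-P-cube. If $d=0$, then $|F|\le1$, since two adjacent words give a $1$-P-cube. If $p=1$ there are no edges and again $|F|\le1$. So let $d\ge1$ and $p\ge2$; then $r\ge2$.

**Step 1: pass to parts.** The purpose is to reach the setting of Lemma 1. Let $\pi$ replace every letter of a word by its part. Two vertices are adjacent if and only if their parts differ, so two words are adjacent if and only if their $\pi$-images differ. Hence $\pi$ is injective on $F$, and $|F|=|\pi(F)|$.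

**Step 2: bound the dimension of cubes of $\pi(F)$.** A cube of $\pi(F)$ need not be a P-cube of $F$, since different words may use different vertices of a part. So we need an argument, and here we use the upper bound in (2). Suppose that $\pi(F)$ has a cube of dimension $D>d$ on the set $A$. Choose $F_1\subseteq F$ with $|F_1|=2^D$, one word for each of the $2^D$ patterns. The projections of the words of $F_1$ to $A$ have pairwise distinct images under $\pi$, so they are pairwise adjacent: $(F_1)_{|A}$ is a clique of size $2^D$ in $G^D$. It has no $(d+1)$-P-cube, because such a cube would be one of $F$. Hence by (2), with $D$ in place of $n$,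
$$2^D<2(Dr^2)^{\lceil d\log_2(eDr^2/2d)\rceil}.$$
The base-$2$ logarithm of the right side is $1+\lceil d\log_2(eDr^2/2d)\rceil\log_2(Dr^2)=O_{r,d}(\log^2D)$, so the inequality fails for all large $D$. Thus all cubes of $\pi(F)$ have dimension at most some $D_0=D_0(r,d)$.

**Step 3: count.** By (1) applied to $\pi(F)$ with $D_0$ in place of $d$, $|F|=|\pi(F)|\le\sum_{i\le D_0}\binom ni\binom p2^i=O(n^{D_0})$. $\blacksquare$

## 4. One edge and one isolated vertex

If $G$ is not complete multipartite, then non-adjacency, which is reflexive and symmetric, is not transitive: there are $u,v,w$ with $u\not\sim w$, $w\not\sim v$ and $u\sim v$. They are distinct: $u\ne v$ because $u\sim v$, and $w$ is not adjacent to $v$ while $u$ is, so $w\ne u$; likewise $w\ne v$. So $G_0$, one edge $\{0,1\}$ and the isolated vertex $*$, is an induced subgraph of $G$. We therefore study $G_0$, already for $d=1$.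

**Definition (code).** A $(q,n)$-code is a set $\Sigma$ with $|\Sigma|=q$ and maps $c_1,\dots,c_n:\Sigma\to\{0,1,*\}$ such that

* (C1) for all $a\ne a'$ in $\Sigma$ there is $j$ with $\{c_j(a),c_j(a')\}=\{0,1\}$;
* (C2) for $j\ne j'$, the pairs $(c_j(a),c_{j'}(a))$, $a\in\Sigma$, do not take all four values in $\{0,1\}^2$.

Identify $a\in\Sigma$ with the word $(c_1(a),\dots,c_n(a))$. Condition (C1) says that these words are distinct and form a clique of size $q$ in $G_0^n$; condition (C2) says that there is no $2$-P-cube. Let $H(n)=h(G_0,n,1)$ be the largest $q$ for which a $(q,n)$-code exists. Subsets of codes are codes. Appending coordinates that are constantly $*$ (padding) keeps a code a code, so $H$ is nondecreasing. Finally $H(n)\ge n+1$: take $\Sigma=\{1,\dots,n+1\}$ and the thresholds $c_j(a)=0$ if $a\le j$, $c_j(a)=1$ otherwise. Symbols $a<a'$ are separated by $j=a$, and for $j<j'$ the value $(0,1)$ is impossible, since it needs $a\le j$ and $a>j'$.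

**Reduction to $H$.** If $d\ge1$, a $(d+1)$-P-cube projects to a $2$-P-cube. If $G_0$ is an induced subgraph of $G$, a code is a clique in $G^n$, and the only edge of $G$ among the letters $0,1,*$ is $\{0,1\}$, so its P-cubes in $G^n$ use only this edge. Hence
$$h(G,n,d)\ge H(n)\quad\text{whenever } G_0 \text{ is induced in } G \text{ and } n>d\ge1. \tag{3}$$
For $r\ge3$, one edge together with $r-2$ isolated vertices contains $G_0$, so also $h(r,n,d)\ge H(n)$. Theorem 2(b) and Theorem 1 for $r\ge3$ both follow from:

**Theorem 4.** $\log H(n)/\log n\to\infty$ as $n\to\infty$.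

**Small values.** View a word in $\{0,1,*\}^n$ as a subcube of $\{0,1\}^n$, with $*$ marking a free coordinate. Two words are adjacent exactly when the subcubes are disjoint. So a code is a family of pairwise disjoint subcubes, and $H(n)\le2^n$. Thus $H(1)=2$. For $n=2$, four pairwise disjoint subcubes of $\{0,1\}^2$ must be the four points, which violates (C2); so $H(2)=3$. For $n=3$ consider
$$000,\quad111,\quad01*,\quad{*}01,\quad1{*}0. \tag{4}$$
As subcubes, these are $\{000\},\{111\},\{010,011\},\{001,101\},\{100,110\}$, which are disjoint. The $0/1$ patterns on coordinates $(1,2)$ are $00,11,01$; on $(2,3)$ they are $00,11,01$; on $(1,3)$ they are $00,11,10$. So (4) is a code and $H(3)\ge5$.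

**Where cube counting stops.** Call cubes of $F$ the P-cubes, together with one empty cube. The obvious plan is to prove that a clique $F$ in $G_0^n$ has at least $|F|$ cubes; for $d=1$ this would give $H(n)\le n+1$. The code (4) refutes it: there are five words, but only four cubes, the empty one and one on each coordinate. Splitting (4) by the last coordinate shows which step of Lemma 1 is lost:
$$W_0=\{00,1*\},\qquad W_1=\{11,{*}0\},\qquad W_*=\{01\}.$$
The induction would have to be applied to the union of these three sets. But this union is not a clique: $1*$ and $11$ are not adjacent. The statement for $G_0$ could only concern cliques (the set $\{0,*\}$ in $G_0^1$ has two words and one cube), and cliques are not preserved by projection.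

So we try to build large codes.

## 5. Enlarging a code with polynomials over a finite field

**Concatenation.** Given a $(q,n)$-code on $\Sigma$, the first thing to try is $\Sigma\times\Sigma$ with the $2n$ coordinates $a\mapsto c_j(a_1)$ and $a\mapsto c_j(a_2)$. Condition (C1) holds. Condition (C2) fails as soon as $q\ge2$: some $c_j$ takes the values $0$ and $1$, and then the coordinates $c_j(a_1)$, $c_j(a_2)$ take all four values. The trouble is two coordinates that look at different positions. If two coordinates are built from $c_j(a_i)$ and $c_{j'}(a_i)$ at the same position $i$, the given code protects us. So we use words $a\in\Sigma^I$ with many positions, and design coordinates ("tests") that look at several positions at once, so that any two tests that could conflict share a position.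

A test may use a position in three ways. It can prescribe the symbol there (set $Q$). It can look at one bit of the symbol, which suffices to certify that two symbols differ (set $D$). It can look at one coordinate $c_j$ of the given code (set $Z$). With $q$ symbols and $n$ code coordinates, this costs a factor of about $q$, $\log q$ and $n$ respectively in the number of tests.

**Definition ($K$-system).** Let $I$ be a finite set. A triple $(Q,D,Z)$ of subsets of $I$ with $Z\ne\emptyset$ is valid at $A\subseteq I$ if $Q\subseteq A$ and $A\cap(D\cup Z)=\emptyset$. For a real $K\ge0$, a $K$-system $(I,m,\mathcal T)$ consists of a finite set $I$, an integer $1\le m<|I|$ and a set $\mathcal T$ of such triples with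

* (T1) every $A\subseteq I$ with $|A|\le m$ has some triple of $\mathcal T$ valid at $A$;
* (T2) if $(Q,D,Z),(Q',D',Z')\in\mathcal T$ are valid at a common set $A$, then $Z\cap Z'\ne\emptyset$;
* (T3) $K|Q|+|Z|\le m$ for all $(Q,D,Z)\in\mathcal T$.

Think of $A$ as the set of positions where two words agree. With $I=\{1,2,3\}$, the triple $(\{1\},\emptyset,\{2\})$ is valid exactly at $\{1\}$ and $\{1,3\}$. Two extreme examples show the tension among the conditions.

*Prescribe everything.* Take all triples $(A,\,I\setminus A,\,\{z_A\})$ with $|A|\le m$ and some $z_A\in I\setminus A$. Each is valid at $A$ and nowhere else, so (T1) and (T2) hold. For $K=0$ this is a $K$-system; for $K\ge1$ condition (T3) fails at $|A|=m$, since $Km+1>m$.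

*Prescribe nothing.* Let $I$ be the seven points of the Fano plane, $m=2$, with triples $(\emptyset,\emptyset,\lambda)$ for the seven lines $\lambda$. Two points meet at most $3+3-1=5$ lines, so (T1) holds. Any two lines meet, so (T2) holds. But $|\lambda|=3=m+1$, so (T3) fails, by one.

**Lemma 2.** Let $(I,m,\mathcal T)$ be a $K$-system, $B=|I|$. Suppose there is a $(q,n)$-code with $q=2^b\ge B$ and $q\le n^K$. Then there is a $(q^{m+1},n')$-code with $n'\le(32b)^Bn^m$.

If $q$ is about $n^\kappa$, the new code has size about $n^{\kappa(m+1)}$ and length about $n^m$, so the exponent grows from $\kappa$ to $\kappa\frac{m+1}m$.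

**Proof.** Let $(\Sigma;c_1,\dots,c_n)$ be the given code. Note that $B>m\ge1$, so $b\ge1$.

**Step 1: the words.** We need many words that pairwise agree in few positions. Identify $\Sigma$ with $\mathbb F_q$ by a bijection, and also, by some bijection, with $\{0,1\}^b$; write $\operatorname{bit}_\beta(x)$ for the bits of $x\in\Sigma$. Since $q\ge B$ we can choose $|I|$ distinct points of $\mathbb F_q$, indexed by $I$. Let $\mathcal F\subseteq\Sigma^I$ be the set of evaluation vectors at these points of the polynomials of degree at most $m$. A nonzero polynomial of degree at most $m$ has at most $m$ roots, and $m<|I|$. So different polynomials give different words, $|\mathcal F|=q^{m+1}$, and two distinct words of $\mathcal F$ agree in at most $m$ positions.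

**Step 2: the tests.** These will be the coordinates of the new code. A test $\tau$ consists of a triple $(Q,D,Z)\in\mathcal T$, a vector $v\in\Sigma^Q$, an index $\beta_i\in[b]$ and a value $\varepsilon_i\in\{0,1\}$ for each $i\in D$, and an index $j_i\in[n]$ and a value $\eta_i\in\{0,1\}$ for each $i\in Z$. Define $\varphi_\tau:\mathcal F\to\{0,1,*\}$ as follows.

* $\varphi_\tau(a)=0$ if $a|_Q=v$, $\operatorname{bit}_{\beta_i}(a_i)=\varepsilon_i$ for all $i\in D$, and $c_{j_i}(a_i)=\eta_i$ for all $i\in Z$.
* $\varphi_\tau(a)=1$ if $a|_Q=v$, $\operatorname{bit}_{\beta_i}(a_i)=1-\varepsilon_i$ for all $i\in D$, and $c_{j_i}(a_i)=1-\eta_i$ for all $i\in Z$.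
* $\varphi_\tau(a)=*$ otherwise.

Since $Z\ne\emptyset$, the first two cases exclude each other. We show that $\mathcal F$ with all the maps $\varphi_\tau$ is a code.

**Step 3: condition (C1).** Let $a\ne a'$ in $\mathcal F$ and let $A=\{i:a_i=a'_i\}$. Then $|A|\le m$, and by (T1) some triple $(Q,D,Z)\in\mathcal T$ is valid at $A$. Since $Q\subseteq A$, we may put $v=a|_Q=a'|_Q$. For $i\in D$ we have $a_i\ne a'_i$; let $\beta_i$ be a bit in which they differ and $\varepsilon_i=\operatorname{bit}_{\beta_i}(a_i)$. For $i\in Z$ also $a_i\ne a'_i$; by (C1) of the given code choose $j_i$ with $\{c_{j_i}(a_i),c_{j_i}(a'_i)\}=\{0,1\}$, and put $\eta_i=c_{j_i}(a_i)$. For this test, $\varphi_\tau(a)=0$ and $\varphi_\tau(a')=1$.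

**Step 4: condition (C2).** Suppose that for tests $\tau\ne\tau'$ there are words $a^{uv}\in\mathcal F$ with $(\varphi_\tau,\varphi_{\tau'})(a^{uv})=(u,v)$ for all $u,v\in\{0,1\}$. Let $A$ be the set of positions where $a^{00}$ and $a^{11}$ agree. As $\varphi_\tau$ is $0$ on one of them and $1$ on the other, they agree on $Q$, differ in a bit at every position of $D$, and have different values of $c_{j_i}$ at every $i\in Z$. So the triple of $\tau$ is valid at $A$. For the same reason the triple of $\tau'$ is valid at $A$. By (T2) there is a position $i\in Z\cap Z'$. Let $j,\eta$ and $j',\eta'$ be the parameters of $\tau$ and $\tau'$ at $i$. Then $c_j(a^{uv}_i)$ is $\eta$ if $u=0$ and $1-\eta$ if $u=1$, while $c_{j'}(a^{uv}_i)$ is $\eta'$ if $v=0$ and $1-\eta'$ if $v=1$.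

If $j\ne j'$, the four symbols $a^{uv}_i$ show that $(c_j,c_{j'})$ takes all four values in $\{0,1\}^2$, against (C2) of the given code. If $j=j'$, then $a^{00}$ gives $\eta=\eta'$ and $a^{01}$ gives $\eta=1-\eta'$, a contradiction.

**Step 5: the number of tests.** There are at most $8^B$ triples. Each gives at most
$$q^{|Q|}(2b)^{|D|}(2n)^{|Z|}\le(4b)^B\,q^{|Q|}n^{|Z|}\le(4b)^B\,n^{K|Q|+|Z|}\le(4b)^B\,n^m$$
tests, by $q\le n^K$ and (T3). So $n'\le8^B(4b)^Bn^m=(32b)^Bn^m$. $\square$

What remains is combinatorial: for every $K$, construct a $K$-system.

## 6. Why lines alone fall one short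

Recall that a projective plane of order $s$ has $s^2+s+1$ points and equally many lines; every line has $s+1$ points, every point is on $s+1$ lines, two distinct points lie on exactly one common line, and two distinct lines meet in exactly one point. One exists for every prime power $s$: take the one- and two-dimensional subspaces of $\mathbb F_s^3$ as points and lines. The Fano plane is the case $s=2$.

The Fano example works for all planes. Take the triples $(\emptyset,\emptyset,\lambda)$ for all lines $\lambda$, and $m=s$. A set of $s$ points meets at most $s(s+1)<s^2+s+1$ lines, so (T1) holds, (T2) is clear, and $|\lambda|=s+1=m+1$. Again we miss by one, and the exponent in Lemma 2 would not grow.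

No cleverer choice of the sets $Z$ helps. Suppose that $Q=\emptyset$ in all triples of a $K$-system. Then all triples are valid at the empty set, so by (T2) any two of the sets $Z$ meet. Take one of them, $Z_0$. By (T3), $|Z_0|\le m$, so by (T1) some triple $(\emptyset,D,Z)$ is valid at $A=Z_0$. But then $Z\cap Z_0=\emptyset$, a contradiction. So we must prescribe symbols, although one prescribed symbol costs as much as $K$ positions of $Z$.

For lines, the obstruction is a set $A$ that contains a line, and the next section shows that nearly nothing else is. Here is how we deal with it, with $m=s+1+g$ and a slack $g$ proportional to $K$.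

Suppose $A$ contains the line $\ell$, and let $\nu$ be another line with $\nu\cap A=\{c\}$, where $c=\ell\cap\nu$. Take $Q=\{c\}$ and let $Z$ contain $\nu\setminus\{c\}$. If a line $\lambda$ is disjoint from a set containing $c$, then $\lambda$ meets $\nu$ outside $c$. So the new triple and the triple of $\lambda$ satisfy (T2). To make two of the new triples intersect, add to $I$ a set $O$ of $2g+1$ extra positions and put into $Z$ a set $U$ of $g+1$ of them; any two such sets meet. The cost is $K+s+(g+1)=m+K$, too much by exactly $K$.

So remove $K$ points $R$ from $\nu$. Now lines $\lambda$ that meet $\nu$ in $R$ violate (T2). We therefore reserve a small set $\Omega$ of points, the union of several candidates for $R$ on different lines $\nu_i$, and use only lines $\lambda$ that avoid $\Omega$. This breaks (T1) when $A$ contains no line but $A\cup\Omega$ does, say $\ell_0\subseteq A\cup\Omega$. For such $A$ use a line $\lambda$ with a single point $x\in\Omega$, where $x\in\ell_0$, and pay for three prescribed positions $N\subseteq\ell_0\cap A$, which serve as a signature of $\ell_0$. This costs $3K+s+1$, so $g=3K$. The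 $D$-part of the triple for $A$ is used here: with $D=I\setminus A$ the triple is valid only at subsets of $A$, so it needs to respect only those lines $\ell_0$ whose signature lies in $A$. There are few of those, and we can choose $\nu_i$ such that $R_i$ avoids them all.

## 7. Sets that meet every line

**Lemma 3.** Let $P$ be the point set of a projective plane of order $s$, let $\gamma\ge0$ be an integer with $\gamma^2<s$, and let $X\subseteq P$ with $|X|\le s+1+\gamma$ meet every line. Then $X$ contains a line.

**Proof.** Suppose that $X$ contains no line. We bound how much a line can meet $X$, then count incidences in two ways.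

**Step 1: the size of $X$ and of its intersections with lines.** Some point is outside $X$. The $s+1$ lines through it all meet $X$, in different points, so $|X|=s+1+\gamma'$ with $0\le\gamma'\le\gamma$. For a line $\ell$ let $x_\ell=|\ell\cap X|\ge1$. Choose $y\in\ell\setminus X$. Each of the other $s$ lines through $y$ contains a point of $X$ off $\ell$, and these points are different. So $|X|\ge x_\ell+s$, that is, $x_\ell\le\gamma'+1$.

**Step 2: the count.** From $1\le x_\ell\le\gamma'+1$ we get
$$0\le\sum_\ell(x_\ell-1)(\gamma'+1-x_\ell)=(\gamma'+2)\sum_\ell x_\ell-\sum_\ell x_\ell^2-(\gamma'+1)(s^2+s+1).$$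
Each point is on $s+1$ lines, so $\sum_\ell x_\ell=|X|(s+1)$. Each ordered pair of distinct points is on one line, so $\sum_\ell x_\ell(x_\ell-1)=|X|(|X|-1)$. Hence $\sum_\ell x_\ell^2=|X|(|X|+s)$, and
$$0\le|X|\big[(\gamma'+2)(s+1)-(|X|+s)\big]-(\gamma'+1)(s^2+s+1).$$
With $|X|=s+1+\gamma'$ the bracket equals $\gamma's+1$, and
$$(s+1+\gamma')(\gamma's+1)=\gamma's^2+\gamma's+\gamma'^2s+s+1+\gamma',$$
$$(\gamma'+1)(s^2+s+1)=\gamma's^2+\gamma's+\gamma'+s^2+s+1 .$$
The difference is $\gamma'^2s-s^2$. So $\gamma'^2\ge s$, contradicting $\gamma'^2\le\gamma^2<s$. $\square$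

## 8. A $K$-system in a projective plane

**Lemma 4.** Let $K\ge2$ be an integer, and put
$$g=3K,\qquad t=g^2+g+4,\qquad\omega=tK.$$
Let $s$ be a prime power with $s>(g+\omega)^2$. Then there is a $K$-system with $m=s+1+g$ and $|I|=s^2+s+1+(2g+1)$.

**Proof.** Let $P$ be the point set of a projective plane of order $s$, let $O$ be a set of $2g+1$ further elements, and $I=P\sqcup O$. Clearly $1\le m<|I|$. As $\omega\ge2t$, we have $4t^2\le\omega^2<s$.

**Step 1: the lines $\nu_i$.** We need $t$ candidate lines in general position. Choose distinct lines $\nu_1,\dots,\nu_t$, no three concurrent, greedily. At each step avoid the previous lines and all lines through the at most $\binom t2$ intersection points of previous lines. This excludes at most $\binom t2(s+1)+t<\frac s8(s+1)+s<s^2+s+1$ lines, so a choice remains. In particular every point lies on at most two of the $\nu_i$.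

**Step 2: the sets $R_i$.** We need the points that will be removed from the $\nu_i$, spread so that no line meets many of the sets. Choose sets $R_i\subseteq\nu_i$ with $|R_i|=K$, one point at a time. When choosing a point of $R_i$, avoid

* the points already chosen;
* the points $\nu_i\cap\nu_{i'}$, $i'\ne i$;
* the points where $\nu_i$ meets a line different from $\nu_i$ that joins two already chosen points.

By the second rule, points chosen for other sets $R_{i'}$ are not on $\nu_i$. So the rules exclude at most $(t-1)+(K-1)+\binom\omega2$ points of $\nu_i$. Since $t,K\ge2$, we have $t+K\le tK=\omega$, so this is at most $\omega+\frac{\omega^2-\omega}2\le\omega^2<s+1$, and a choice remains. Put $\Omega=\bigcup_iR_i$, so $|\Omega|=\omega$. Then: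

* (G1) $R_i\cap\nu_{i'}=\emptyset$ for $i\ne i'$, by the second rule. So $\nu_i\cap\Omega=R_i$.
* (G2) A line that is none of the $\nu_i$ contains at most two points of $\Omega$. If it contained three, let $p\in R_i$ be the last chosen of them. The line is different from $\nu_i$ and joins the other two, so $p$ was forbidden by the third rule.
* (G3) Every line meets at most two of the sets $R_i$: by (G1) if it is one of the $\nu_{i}$, by (G2) otherwise.

Every line $\ell$ has $|\ell\cap\Omega|\le K$, so we can fix a 3-set $N_\ell\subseteq\ell\setminus\Omega$ (note that $s+1-K\ge3$, as $s>\omega^2$).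

**Step 3: the triples.** There are three types.

*Type I:* $(\emptyset,\emptyset,\lambda)$ for every line $\lambda$ with $\lambda\cap\Omega=\emptyset$.

*Type II:* $(N_{\ell_0},\emptyset,\lambda)$ for all lines $\ell_0,\lambda$ such that $\lambda\cap\Omega=\{x\}$ is a single point and $x\in\ell_0$.

*Type III:* one triple for each $A\subseteq I$ such that $|A|\le m$ and $A$ contains a line. Fix a line $\ell\subseteq A$ and let $J=(A\cap P)\setminus\ell$. Since $|A|\le s+1+g$, we have $|J|+|A\cap O|\le g$. Choose an index $i$ such that

1. $\nu_i\ne\ell$ and $\nu_i\cap J=\emptyset$;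
2. $\ell\cap R_i=\emptyset$;
3. $\ell_0\cap R_i=\emptyset$ for every line $\ell_0\ne\ell$ with $N_{\ell_0}\subseteq A$.

To see that such an $i$ exists, count the excluded indices. Condition 1 excludes at most $1+2g$ of them, because each of the at most $g$ points of $J$ lies on at most two $\nu_i$. Condition 2 excludes at most two, by (G3). In condition 3 we have $N_{\ell_0}\subseteq A\cap P=\ell\cup J$ and $|N_{\ell_0}\cap\ell|\le1$, so $\ell_0$ contains two points of $J$. There are at most $\binom g2$ such lines, and by (G3) each excludes at most two indices, hence at most $g(g-1)$ in all. The total is at most $1+2g+2+g^2-g=g^2+g+3<t$.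

Let $\{c\}=\ell\cap\nu_i$. By condition 2, $c\notin R_i$. Put $V=\nu_i\setminus(\{c\}\cup R_i)$. As $|A\cap O|\le g$, there is a set $U\subseteq O\setminus A$ with $|U|=g+1$. The triple of $A$ is
$$(\{c\},\ I\setminus A,\ U\cup V).$$

**Step 4: (T3), the budget.** The values of $K|Q|+|Z|$ are as follows. Type I: $s+1\le m$. Type II: $3K+(s+1)=m$. Type III: $|V|=s+1-1-K=s-K$, so $K+(g+1)+(s-K)=m$.

**Step 5: (T1), every small $A$ has a valid triple.** Let $|A|\le m$.

Suppose first that $A$ contains a line. The type III triple of $A$ is valid at $A$: we have $c\in\ell\subseteq A$; $A$ is disjoint from $I\setminus A$ and from $U$; and $A\cap\nu_i=(\ell\cup J)\cap\nu_i=\{c\}$ by condition 1, so $A\cap V=\emptyset$.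

Now suppose that $A$ contains no line. If some line is disjoint from $(A\cap P)\cup\Omega$, it gives a type I triple valid at $A$. Otherwise $(A\cap P)\cup\Omega$ meets every line and has at most $s+1+(g+\omega)$ points. Lemma 3 with $\gamma=g+\omega$ yields a line $\ell_0\subseteq(A\cap P)\cup\Omega$. Since $\ell_0\not\subseteq A$, the set $\ell_0\setminus A$ is nonempty; it is contained in $\Omega$. Also $N_{\ell_0}\subseteq\ell_0\setminus\Omega\subseteq A$. Pick $x\in\ell_0\setminus A\subseteq\Omega$. We look for $\lambda$ among the $s$ lines through $x$ other than $\ell_0$. At most $\omega-1$ of them contain another point of $\Omega$. Each of them meets $\ell_0$ only in $x\notin A$, so those that meet $A$ contain a point of $(A\cap P)\setminus\ell_0$, and each such point is on only one line through $x$. As $\ell_0\setminus\Omega\subseteq A$, the number of such points is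
$$|(A\cap P)\setminus\ell_0|\le(s+1+g)-(s+1-|\ell_0\cap\Omega|)\le g+\omega.$$
Since $s>(g+\omega)^2\ge2(g+\omega)$, some line $\lambda\ne\ell_0$ through $x$ satisfies $\lambda\cap\Omega=\{x\}$ and $\lambda\cap A=\emptyset$. The type II triple $(N_{\ell_0},\emptyset,\lambda)$ is valid at $A$.

**Step 6: (T2), compatible triples meet.** Let two triples be valid at a common set $A''$.

If both are of types I or II, their $Z$-parts are lines, and any two lines meet.

If both are of type III, then $U\cap U'\ne\emptyset$, as these are $(g+1)$-subsets of the $(2g+1)$-set $O$.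

Let one be of type I with line $\lambda$ and the other of type III. Since $\lambda\cap\Omega=\emptyset$ and $R_i\ne\emptyset$, we have $\lambda\ne\nu_i$. Let $\{p\}=\lambda\cap\nu_i$. Then $p\notin R_i$, because $\lambda$ avoids $\Omega$. By validity $c\in A''$ and $\lambda\cap A''=\emptyset$, so $p\ne c$. Hence $p\in V$, and $p\in\lambda\cap V$.

Finally, let one be of type II, $(N_{\ell_0},\emptyset,\lambda)$ with $\lambda\cap\Omega=\{x\}$ and $x\in\ell_0$, and let the other be the type III triple of a set $A$. Its $D$-part is $I\setminus A$, so validity at $A''$ gives $A''\subseteq A$. Validity of the type II triple gives $N_{\ell_0}\subseteq A''\subseteq A$. So $\ell_0\cap R_i=\emptyset$, by condition 2 if $\ell_0=\ell$ and by condition 3 otherwise; in particular $x\notin R_i$. As $|\nu_i\cap\Omega|=K\ge2$ and $|\lambda\cap\Omega|=1$, we have $\lambda\ne\nu_i$. Let $\{p\}=\lambda\cap\nu_i$. If $p\in R_i\subseteq\Omega$, then $p=x$, contradicting $x\notin R_i$; so $p\notin R_i$. As before, $c\in A''$ and $\lambda\cap A''=\emptyset$ give $p\ne c$. Hence $p\in\lambda\cap V$. $\square$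

## 9. The exponent of $H$ cannot be finite

**Proof of Theorem 4.** Let $\kappa=\liminf_{n\to\infty}\log H(n)/\log n$. Since $H(n)\ge n+1$, $\kappa\ge1$. Suppose that $\kappa<\infty$.

**Step 1: fix the constants.** A finite $\kappa$ allows us to work with a single system. Fix an integer $K\ge\max(2,\kappa)$ and a $K$-system $(I,m,\mathcal T)$ from Lemma 4, with $s$ a large power of $2$, say. Let $B=|I|$. Then $K,m,B$ do not depend on $n$.

**Step 2: amplify once.** Let $0<\varepsilon<\kappa$. For all large $n$ we have $H(n)\ge n^{\kappa-\varepsilon}$. Let $q=2^b$ be the largest power of two with $q\le n^{\kappa-\varepsilon}$. As subsets of codes are codes, a $(q,n)$-code exists. Moreover $q\le n^K$, $b\le\kappa\log_2n$, $q>n^{\kappa-\varepsilon}/2$, and $q\ge B$ for $n$ large. By Lemma 2 and monotonicity of $H$,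
$$H(\lfloor f(n)\rfloor)\ge q^{m+1}\ge\big(n^{\kappa-\varepsilon}/2\big)^{m+1},\qquad f(n)=(32\kappa\log_2n)^B\,n^m.$$

**Step 3: reach every large length.** The liminf concerns all $N$, not only $N=\lfloor f(n)\rfloor$. The function $f$ is increasing and unbounded. Given a large $N$, let $n$ be maximal with $f(n)\le N$, so $f(n)\le N<f(n+1)$. Both $\log f(n)$ and $\log f(n+1)$ are $m\log n+O(\log\log n)$, so $\log N=(m+o(1))\log n$, and $n\to\infty$ as $N\to\infty$. By monotonicity, $\log H(N)\ge(m+1)(\kappa-\varepsilon)\log n-O(1)$. Dividing by $\log N$ and taking the liminf,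
$$\kappa\ge\frac{m+1}m(\kappa-\varepsilon).$$

**Step 4: conclude.** This holds for every $\varepsilon\in(0,\kappa)$. Letting $\varepsilon\to0$ gives $\kappa\ge\frac{m+1}m\kappa$, which is impossible for $1\le\kappa<\infty$. So $\kappa=\infty$. $\blacksquare$

For every $k$, Theorem 4 gives $H(n)\ge n^{k+1}$ for all large $n$, so $H(n)/n^k\to\infty$. By (3) and the remarks following it, this proves Theorem 2(b) and Theorem 1 for $r\ge3$; the case $r=2$ was settled in Section 2.

## 10. The rate $n^{(\log\log n)^{1/7}}$

To prove Theorem 3 we make the argument effective: we let $K$ grow slowly with $n$, and iterate Lemma 2 with one $K$-system, starting from thresholds.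

**Proof of Theorem 3.** By (3) and its consequence for $h(r,n,d)$, it suffices to show $H(n)\ge n^{(\log\log n)^{1/7}}$ for all large $n$.

**Step 1: the size of the system.** Let $K\ge2$ be an integer. In Lemma 4,
$$g+\omega=3K+(9K^2+3K+4)K=9K^3+3K^2+7K\le(9+1.5+1.75)K^3=12.25K^3,$$
so $(g+\omega)^2<152K^6$. Bertrand's postulate (for every integer $N\ge1$ there is a prime in $(N,2N]$) provides a prime $s$ with $152K^6<s\le304K^6$. Then Lemma 4 applies, with
$$m=s+1+3K\le310K^6,\qquad m\ge152\cdot2^6=9728,\qquad B=s^2+s+2+6K\le(s+1+3K)^2=m^2.$$

**Step 2: the iteration.** Let $L\ge m^3$ be an integer. Put $x_0=y_0=L$ and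
$$y_{i+1}=my_i+e_i,\qquad e_i=B\lceil\log_2(32x_i)\rceil,\qquad x_{i+1}=\min\{(m+1)x_i,\ Ky_{i+1}\}.$$
We claim that a $(2^{x_i},2^{y_i})$-code exists for every $i$. For $i=0$, take a subset of the threshold code, which shows $H(2^L)\ge2^L+1$. For the step, apply Lemma 2 with $q=2^{x_i}$, $b=x_i$, $n=2^{y_i}$. The condition $q\le n^K$ is $x_i\le Ky_i$, which holds for $i=0$ and afterwards by the minimum. Moreover $x_i\ge L$ for all $i$, by induction, since $y_{i+1}\ge my_i\ge L$; so $q\ge2^L\ge m^2\ge B$. The lemma gives a code of size $2^{(m+1)x_i}$ and length at most $(32x_i)^B2^{my_i}\le2^{e_i+my_i}=2^{y_{i+1}}$. Pass to a subset of size $2^{x_{i+1}}$ and pad.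

**Step 3: the size of $y_i$.** We show that the corrections $e_i$ at most double $y_i$. Since $x_l\le L(m+1)^l$ and $B\le m^2$,
$$e_l\le m^2\big(6+\log_2L+l\log_2(m+1)\big). \tag{5}$$
From $y_{i+1}/m^{i+1}=y_i/m^i+e_i/m^{i+1}$ and $\sum_{l\ge0}m^{-l}\le2$, $\sum_{l\ge0}l\,m^{-l}\le1$,
$$L\le\frac{y_i}{m^i}=L+\sum_{l<i}\frac{e_l}{m^{l+1}}\le L+m\big(12+2\log_2L+\log_2(m+1)\big)\le2L. \tag{6}$$
For the last inequality, $m\le L^{1/3}$ and $m+1\le L$ reduce it to $12+3\log_2L\le L^{2/3}$. At $L=9728^3$ the left side is less than $135$ and the right side is $9728^2$; beyond this point the difference $L^{2/3}-3\log_2L$ increases, since its derivative is positive when $L^{2/3}>9/(2\log2)$.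

**Step 4: once $x_i=Ky_i$, this persists.** First, $e_i\le Lm^i$. By (5) it suffices that $6+\log_2L+i\log_2(m+1)\le(L/m^2)m^i$. We have $L/m^2\ge L^{1/3}\ge m$. By Bernoulli's inequality,
$$L^{1/3}m^i\ge L^{1/3}+i(m-1)L^{1/3},$$
where $L^{1/3}\ge6+\log_2L$ (at $L=9728^3$ the right side is less than $46$, and $L^{1/3}-\log_2L$ increases from there on, since its derivative is positive when $L^{1/3}>3/\log2$), and $(m-1)L^{1/3}\ge(m-1)m\ge\log_2(m+1)$. So $e_i\le Lm^i\le y_i$ by (6). Now if $x_i=Ky_i$, then $(m+1)x_i=K(my_i+y_i)\ge K(my_i+e_i)=Ky_{i+1}$, and therefore $x_{i+1}=Ky_{i+1}$.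

**Step 5: the ratio $K$ is reached.** Let $i^*=\lceil2m\log(2K)\rceil$. If $x_i=Ky_i$ for some $i\le i^*$, then $x_{i^*}=Ky_{i^*}$ by Step 4. Otherwise $x_{i^*}=L(m+1)^{i^*}$, and by (6),
$$\frac{x_{i^*}}{y_{i^*}}\ge\frac{L(m+1)^{i^*}}{2Lm^{i^*}}=\frac12\Big(1+\frac1m\Big)^{i^*}\ge\frac12\,e^{i^*/(2m)}\ge K,$$
because $\log(1+u)\ge u-u^2/2\ge u/2$ for $0\le u\le1$. As always $x_{i^*}\le Ky_{i^*}$, in all cases $x_{i^*}=Ky_{i^*}$. With $y=y_{i^*}$,
$$H(2^y)\ge2^{Ky}\quad\text{for some integer }y\in[Lm^{i^*},\,2Lm^{i^*}]. \tag{7}$$

**Step 6: all large $n$.** We choose $K$ and $L$ in terms of $n$. Let $K=\lfloor4(\log\log n)^{1/7}\rfloor+1$, which is at least $2$ for large $n$. Since $m=O(K^6)$ and $i^*=O(K^6\log K)$,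
$$(i^*+3)\log m=O(K^6\log^2K)=o(\log\log n),$$
so $2m^{i^*+3}\le\log_2n$ for large $n$. Hence $L:=\lfloor\log_2n/(2m^{i^*})\rfloor\ge m^3$, and (7) applies. We have $y\le2Lm^{i^*}\le\log_2n$. Since $\lfloor z\rfloor\ge z/2$ for $z\ge1$, also $y\ge Lm^{i^*}\ge\frac14\log_2n$. Therefore
$$H(n)\ge H(2^y)\ge2^{Ky}\ge2^{\frac K4\log_2n}=n^{K/4}\ge n^{(\log\log n)^{1/7}}.\qquad\blacksquare$$
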